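# A nonreflexive dual space with the intersection property

## 1. Shrinking the tails of $\ell_1$

All spaces are real. On $\ell_1$ consider, for $n=1,2,\dots$, the equivalent norm
$$|y|_n=\sum_{k<n}|y(k)|+\tfrac12\sum_{k\ge n}|y(k)| ,$$
with closed unit ball $B_n$. For each fixed $y$ the numbers $|y|_n$ increase to $\|y\|_1$. So $|y|_n\le 1$ for all $n$ exactly when $\|y\|_1\le 1$, that is,
$$\bigcap_n B_n=B_{\ell_1}.$$

Now pass to biduals. The dual unit ball of $|\cdot|_n$ is
$$K_n=\{F\in\ell_\infty:\ |F(k)|\le 1\ (k<n),\ |F(k)|\le\tfrac12\ (k\ge n)\},$$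
and a functional $\Phi\in\ell_\infty^*=\ell_1^{**}$ lies in the bidual ball of $|\cdot|_n$ exactly when $\Phi\le 1$ on $K_n$. By Hahn–Banach there is a linear functional $\Phi$ on $\ell_\infty$ with $\Phi(F)\le\limsup_k F(k)$ for all $F$. Then $|\Phi(F)|\le\limsup_k|F(k)|$, and $\Phi(1,1,1,\dots)=1$, so $\|\Phi\|=1$. On every $K_n$ we have $|\Phi|\le\frac12$. Hence $2\Phi$ lies in the bidual ball of every $|\cdot|_n$, although $\|2\Phi\|=2$. The balls intersect to $B_{\ell_1}$, but their biduals intersect to something strictly larger than $B_{\ell_1^{**}}$.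

Let us fix the language. For a Banach space $Y$, $B_Y$ is its closed unit ball, and $w^*$ denotes the topology $\sigma(Y^*,Y)$ on $Y^*$. For a closed convex $B\subset Y$,
$$B^\circ=\{F\in Y^*:F\le 1\text{ on }B\},\qquad B^{\circ\circ}=\{\Phi\in Y^{**}:\Phi\le1\text{ on }B^\circ\}.$$
If $B$ is the closed unit ball of an equivalent norm, $B^\circ$ is the dual ball, which is $w^*$-compact, and $B^{\circ\circ}$ is the bidual ball. By Goldstine's theorem $B$ is $w^*$-dense in $B^{\circ\circ}$. We use the bipolar theorem in two forms. A closed convex $B\ni 0$ in $Y$ equals $\{y:F(y)\le 1\ \forall F\in B^\circ\}$. If $L\subset Y^*$ is convex, contains $0$, and $B=\{y: F(y)\le1\ \forall F\in L\}$, then $B^\circ=\overline{L}^{w^*}$. Finally, the convex hull of finitely many $w^*$-compact convex sets is $w^*$-compact, being a continuous image of the product of these sets with a simplex.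

**Definition.** A Banach space $Y$ has *property (I)* if, for every countable family $\{B_i\}_{i\in A}$ of closed unit balls of norms equivalent to the norm of $Y$ with $B_Y=\bigcap_{i}B_i$, one has $B_{Y^{**}}=\bigcap_iB_i^{\circ\circ}$.

So $\ell_1$ fails (I). Here are some cases where nothing goes wrong. In each, put $K_i=B_i^\circ$ and $L=\mathrm{conv}\bigcup_iK_i$. Since $B_Y\subset B_i$, we have $K_i\subset B_{Y^*}$. By the bipolar theorem $\{y:F(y)\le1\ \forall F\in L\}=\bigcap_iB_i=B_Y$, and therefore $\overline L^{w^*}=B_{Y^*}$.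

*Reflexive $Y$.* Here $B_i^{\circ\circ}=B_i$ and (I) is trivial.

*Finite families.* For finitely many balls, $L$ is $w^*$-compact, so $L=B_{Y^*}$. If $\Phi\in\bigcap B_i^{\circ\circ}$, then $\Phi\le 1$ on $L=B_{Y^*}$, so $\|\Phi\|\le 1$. A failure needs infinitely many balls.

*The space $c_0$.* It is nonreflexive and has (I). Take $j\in\mathbb N$ and $\varepsilon>0$. Since $L$ is $w^*$-dense in $B_{\ell_1}$, some $F\in L$ has $F(j)>1-\varepsilon$. Because $\|F\|_1\le1$, the other coordinates have total mass less than $\varepsilon$, so $\|F-e_j\|_1<2\varepsilon$. Hence $e_j\in\overline L$ (norm closure). The set $\overline L$ is convex, symmetric and norm closed, so it contains $B_{\ell_1}=\overline{\mathrm{conv}}\{\pm e_j\}$. Any $\Phi\in\bigcap B_i^{\circ\circ}$ is $\le1$ on $L$, hence on $B_{\ell_1}$, and so $\|\Phi\|\le1$.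

Of our two nonreflexive examples, the one that we wrote as a dual space, $\ell_1=c_0^*$, is the one that failed. This leads to the question, which is Problem 8.3 of "Intersection Properties Of The Unit Ball": can a nonreflexive dual space $X^*$, with its dual norm, have property (I)? The bidual in question is then $X^{***}$. The answer is yes.

**Theorem 1.** There is a Banach space $X$, isomorphic to $\ell_\infty\oplus\ell_2(\Gamma)$ with $\Gamma=B_{\ell_\infty}\times\mathbb N$, such that $X^*$ (with its dual norm) is nonreflexive and has (I).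

## 2. Property (I) through limsup seminorms

The definition quantifies over families of balls, which is awkward. In the $\ell_1$ example the whole family came from one sequence, the unit vectors $e_k\in\ell_1$, and one condition on $F\in\ell_\infty$, namely "$|F(e_k)|\le\frac12$ eventually". We now show that every failure of (I) has this form.

**Definition.** For a bounded sequence $(y_k)$ in $Y$, $c\ge0$ and $F\in Y^*$ put
$$p_{(y_k)}(F)=\limsup_k|F(y_k)|,\qquad D((y_k),c)=\{F\in B_{Y^*}:p_{(y_k)}(F)\le c\}.$$

The function $p=p_{(y_k)}$ is a seminorm with $|p(F)-p(G)|\le p(F-G)\le\sup_k\|y_k\|\,\|F-G\|$. So $D((y_k),c)$ is convex, symmetric and norm closed. For $Y=\ell_1$ and $y_k=e_k$, the set $D((e_k),\frac12)=\{F\in B_{\ell_\infty}:\limsup_k|F(k)|\le\frac12\}$ is $w^*$-dense in $B_{\ell_\infty}$, since it contains all finitely supported vectors of the ball, but it omits $(1,1,1,\dots)$.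

**Proposition 2.** A Banach space $Y$ has (I) if and only if, for every bounded $(y_k)\subset Y$ and every $c\ge0$,
$$D((y_k),c)\ \text{ is } w^*\text{-dense in } B_{Y^*}\quad\Longrightarrow\quad D((y_k),c)=B_{Y^*}.\tag{1}$$

*Proof.*

**Step 1: (1) implies (I).** The aim is to show that $L$ is not just $w^*$-dense but norm dense. Let $B_Y=\bigcap_iB_i$, indexed by $i\in\mathbb N$ (repeat members if the family is finite), and let $K_i=B_i^\circ\subset B_{Y^*}$. These sets are $w^*$-compact, convex and symmetric. Put $L_n=\mathrm{conv}(K_1\cup\dots\cup K_n)$, which is $w^*$-compact, convex, symmetric and increasing in $n$, and put $L=\bigcup_nL_n$. As in Section 1, $\overline L^{w^*}=B_{Y^*}$.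

Suppose that some $F\in B_{Y^*}$ has $d=\mathrm{dist}(F,L)>0$. Then $F\notin L_n+\frac d2B_{Y^*}$, and this set is $w^*$-compact and convex. Separating by a $w^*$-continuous functional, we get $y_n\in Y$ with $\|y_n\|=1$ and
$$F(y_n)>\sup_{G\in L_n}G(y_n)+\tfrac d2=\sup_{G\in L_n}|G(y_n)|+\tfrac d2 ,$$
the equality by symmetry of $L_n$. Pass to a subsequence along which $F(y_n)\to s$; then $s\ge\frac d2$. Each $G\in L$ lies in $L_n$ for all large $n$, and then $|G(y_n)|<F(y_n)-\frac d2$. So $L\subset D((y_n),s-\frac d2)$ along this subsequence. The set $D((y_n),s-\frac d2)$ is therefore $w^*$-dense, and by (1) it is all of $B_{Y^*}$. In particular it contains $F$, so $s=\lim F(y_n)\le s-\frac d2$, a contradiction.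

Hence $L$ is norm dense in $B_{Y^*}$, and
$$\bigcap_iB_i^{\circ\circ}=\{\Phi:\Phi\le1\text{ on }\textstyle\bigcup_iK_i\}=\{\Phi:\Phi\le1\text{ on }L\}=\{\Phi:\Phi\le1\text{ on }\overline L\}=B_{Y^{**}}.$$

**Step 2: (I) implies (1).** The aim is to turn a bad sequence into a bad family of balls, as in the $\ell_1$ example. Suppose that $D((y_k),c)$ is $w^*$-dense but $p(F_0)>c$ for some $F_0\in B_{Y^*}$. Choose $c<c'<p(F_0)$ and let
$$K_n=\{F\in B_{Y^*}:|F(y_k)|\le c'\ \text{ for all }k\ge n\}.$$
These sets are $w^*$-compact, convex, symmetric and increasing. Since $c'>0$ and $(y_k)$ is bounded, they all contain $\delta B_{Y^*}$ for some $\delta\in(0,1]$. Let $B_n=\{y:F(y)\le1\ \forall F\in K_n\}$. Then $B_Y\subset B_n\subset\delta^{-1}B_Y$, so $B_n$ is the closed unit ball of an equivalent norm, and $B_n^\circ=K_n$ by the bipolar theorem.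

If $p(F)\le c<c'$, then $|F(y_k)|\le c'$ eventually. So $D((y_k),c)\subset\bigcup_nK_n\subset B_{Y^*}$, the union is $w^*$-dense in $B_{Y^*}$, and $\bigcap_nB_n=\{y:F(y)\le1\ \forall F\in\bigcup_n K_n\}=B_Y$.

On the other hand, the convex set $\bigcup_nK_n$ lies in the norm-closed convex set $\{p\le c'\}$, which omits $F_0$. By Hahn–Banach some $\Phi\in Y^{**}$ satisfies $\sup_{\bigcup K_n}\Phi<\Phi(F_0)$. The supremum is positive because $\bigcup K_n\supset\delta B_{Y^*}$, so after scaling $\Phi\le 1$ on $\bigcup_nK_n$ and $\Phi(F_0)>1$. Thus $\Phi\in\bigcap_nB_n^{\circ\circ}$, while $\|\Phi\|>1$. So (I) fails. $\square$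

## 3. The condition (G) forced on the predual

Now let $Y=X^*$. The sequences in (1) are bounded sequences $(f_k)$ in $X^*$, the sets $D((f_k),c)$ live in $B_{X^{**}}$, and $w^*$ is $\sigma(X^{**},X^*)$. The new feature is that $B_{X^{**}}$ contains a distinguished $w^*$-dense set, namely $B_X$.

**Definition.** A Banach space $X$ satisfies **(G)** if for every bounded sequence $(f_k)$ in $X^*$
$$\sup_{x\in B_X}\limsup_k|f_k(x)|=\sup_{F\in B_{X^{**}}}\limsup_k|F(f_k)| .\tag{2}$$

The inequality $\le$ always holds, since $B_X\subset B_{X^{**}}$. Reflexive spaces satisfy (G) trivially. The space $c_0$ does not: for $f_k=e_k\in\ell_1$ the left side of (2) is $0$, and the right side is at least $1$ because of $F=(1,1,1,\dots)\in\ell_\infty$.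

Some standard notions appear in the next theorem. A *Grothendieck space* is an $X$ in which every $w^*$-convergent sequence of $X^*$ converges weakly. (Again $c_0$ is not one: $e_k\to0$ weak* in $\ell_1$, but not weakly.) A space is *weakly sequentially complete* if all its weakly Cauchy sequences converge weakly. A space is *weakly compactly generated* if it is the closed linear span of a weakly compact set; $c_0$ is an example, with the set $\{0\}\cup\{e_n:n\in\mathbb N\}$.

**Theorem 3.**
(a) If $X^*$ has (I), then $X$ satisfies (G). Consequently $X$ is a Grothendieck space, $X^*$ is weakly sequentially complete, and if $B_{X^*}$ is weak* sequentially compact (e.g. $X$ separable or weakly compactly generated) then $X$ is reflexive.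
(b) A Banach space $Z\ne\{0\}$ satisfies (G) if and only if it is isometric to the range of a norm-one projection on some $X$ such that $X^*$ has (I). The projection can be chosen with kernel isomorphic to a Hilbert space.
(c) $X$ is reflexive if and only if $X^*$ has (I) for the dual norm of every equivalent norm of $X$.

We prove (a) now, since it tells us where to look. Parts (b) and (c) come in Section 9.

*Proof of (a).*

**Step 1: (I) for $X^*$ gives (G) for $X$.** If (G) fails, there are a bounded $(f_k)\subset X^*$ and $F_0\in B_{X^{**}}$ with $c:=\sup_{B_X}p_{(f_k)}<p_{(f_k)}(F_0)$. Then $D((f_k),c)$ contains $B_X$, so it is $w^*$-dense in $B_{X^{**}}$ by Goldstine, but it omits $F_0$. By Proposition 2, $X^*$ fails (I).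

**Step 2: the consequences of (G).** Let $X$ satisfy (G). If $f_k\to f$ weak*, then $(f_k-f)$ is bounded by the uniform boundedness principle, and the left side of (2) for $(f_k-f)$ is $0$. Hence $F(f_k-f)\to0$ for all $F\in X^{**}$, and $X$ is a Grothendieck space. A weakly Cauchy sequence in $X^*$ is bounded and converges pointwise on $X$ to an element of $X^*$. So it is $w^*$-convergent, hence weakly convergent, and $X^*$ is weakly sequentially complete. If $B_{X^*}$ is $w^*$-sequentially compact, then every bounded sequence in $X^*$ has a $w^*$-convergent subsequence, which converges weakly. By Eberlein–Šmulian $X^*$ is reflexive, and so is $X$.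

**Step 3: the two examples.** If $X$ is separable, $(B_{X^*},w^*)$ is a metrizable compact space, hence sequentially compact. If $X$ is weakly compactly generated, $(B_{X^*},w^*)$ is an Eberlein compactum (Amir–Lindenstrauss), that is, homeomorphic to a weakly compact subset of a Banach space. Such sets are sequentially compact by Eberlein–Šmulian. $\square$

So a nonreflexive $X$ with $X^*$ having (I) must be a Grothendieck space, and in particular it is not separable. It is natural to try $\ell_\infty$.

## 4. Two half-solutions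

**Imitating $c_0$.** The proof for $c_0$ worked because each $e_j$ lies in the norm closure of *every* $w^*$-dense subset of $B_{\ell_1}$, and these points generate the whole ball. For $Y=X^*$ we would look for points of $B_{X^{**}}$ that lie in the norm closure of every $w^*$-dense $D\subset B_{X^{**}}$, and we would hope that their closed convex hull is $B_{X^{**}}$. This stops at once. One of the sets to be tested is $D=B_X$, which is $w^*$-dense and already norm closed. So every such point lies in $B_X$, and so does the closed convex hull of all of them. If $X$ is nonreflexive, the method cannot reach $B_{X^{**}}\setminus B_X$. The most it can give is $B_X\subset D$.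

**Relying on (G) alone.** From $B_X\subset D((f_k),c)$, condition (G) gives $D((f_k),c)=B_{X^{**}}$. We shall see in Section 5 that $\ell_\infty$ satisfies (G). But $\ell_\infty^*$ with its usual norm fails (I). To see this, write $\ell_\infty=C(K)$ with $K=\beta\mathbb N$ and $\ell_\infty^*=M(K)$, the regular signed Borel measures, and let $f_k=\delta_k$ for $k\in\mathbb N$. Each bounded Borel function $F$ on $K$ acts on $M(K)$ by $\mu\mapsto\int F\,d\mu$, which puts it into $\ell_\infty^{**}$. For $x\in B_{\ell_\infty}$ let $F_n$ be $x$ on $K$, changed to $0$ at the points $k\in\mathbb N$ with $k\ge n$. Then $\|F_n\|\le1$ and $p_{(\delta_k)}(F_n)=0$, and for every $\mu\in M(K)$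
$$\int F_n\,d\mu=\mu(x)-\sum_{k\ge n}x(k)\,\mu(\{k\})\longrightarrow\mu(x).$$
So the $w^*$-closure of $D((\delta_k),0)$ contains $B_{\ell_\infty}$, and hence it is all of $B_{\ell_\infty^{**}}$ by Goldstine. Yet $D((\delta_k),0)$ omits the constant function $1$, and (1) fails. Here the defect is that a $w^*$-dense $D$ need not contain $B_X$.

**Combining them.** The two attempts fail at complementary places. Suppose that $X$ satisfies (G) and that $B_X$ is the closed convex hull of a set $P$ which lies in the norm closure of every $w^*$-dense subset of $B_{X^{**}}$. If $D=D((f_k),c)$ is $w^*$-dense, then $P\subset D$ because $D$ is norm closed, then $B_X\subset D$ because $D$ is also convex, and then $D=B_{X^{**}}$ by (G). So $X^*$ has (I). We therefore want to change the norm of $\ell_\infty$, or of $\ell_\infty$ plus a Hilbert space, to create such a set $P$ without losing (G). Some care is needed, because (G) depends on the norm: Section 9 shows that every nonreflexive space has an equivalent norm for which (G) fails.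

## 5. $\ell_\infty$ satisfies (G)

Some facts about $K=\beta\mathbb N$. Each $x\in\ell_\infty$ extends uniquely to a continuous function on $K$, and $\ell_\infty=C(K)$. For $E\subset\mathbb N$ let $[E]=\overline E\subset K$; the indicator $1_E$ extends to $1_{[E]}$. The sets $[E]$ are exactly the clopen sets, they form a base, and $[E]\cap[E']=[E\cap E']$, $K\setminus[E]=[\mathbb N\setminus E]$. If $x,y\in\ell_\infty$ agree on $E$, their extensions agree on $[E]$.

**A case by hand.** Let $\nu$ be a regular Borel probability measure on $K$ with $\nu(\mathbb N)=0$, and let $\mu_k=\delta_k-\nu$. The Borel function $F$ equal to $1$ on $\mathbb N$ and $-1$ on $K\setminus\mathbb N$ has $F(\mu_k)=2$. Condition (G) asks for $x\in B_{\ell_\infty}$ with $\limsup_k|x(k)-\nu(x)|$ close to $2$. We would like "$x=1$ on $\mathbb N$ and $x=-1$ for $\nu$", but $x=1$ on $\mathbb N$ forces $\nu(x)=1$. The remedy is to use only a thin infinite set $J\subset\mathbb N$. If $J,J'$ are almost disjoint (that is, $J\cap J'$ is finite), then $[J]\cap[J']=J\cap J'$, so $[J]\setminus J$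 and $[J']\setminus J'$ are disjoint. An uncountable almost disjoint family must contain a $J$ with $\nu([J]\setminus J)=0$, since only countably many disjoint sets can have positive measure. For this $J$ put $x=1$ on $J$ and $x=-1$ off $J$. Then $\nu(x)=-1$ and $\mu_k(x)=2$ for all $k\in J$.

The general proof splits $\mu_k$ into a weakly convergent part (here $-\nu$) and a disjointly supported part (here $\delta_k$), and it glues their norming functions along a thin $J$. The splitting is the Subsequence Splitting Lemma (Kadec–Pełczyński; Albiac–Kalton, *Topics in Banach Space Theory*, Lemma 5.2.8): *if $\mu$ is a probability measure and $(g_k)$ is bounded in $L_1(\mu)$, then after passing to a subsequence there are disjoint measurable sets $A_k$ such that $(g_k1_{A_k^c})$ is equi-integrable.* For example, on $(0,1)$ let $g_k=k!\,1_{(0,1/k!)}$ and $A_k=(\frac1{(k+1)!},\frac1{k!})$. Up to a null set, $g_k1_{A_k^c}=k!\,1_{(0,1/(k+1)!)}$, whose norm $\frac1{k+1}$ tends to $0$.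

**Lemma 4.** $\ell_\infty$ satisfies (G).

*Proof.* Let $(\mu_k)$ be bounded in $M(K)$ and $c=\sup_{x\in B_{C(K)}}\limsup_k|\mu_k(x)|$. Suppose that some $F\in B_{\ell_\infty^{**}}$ has $\limsup_k|F(\mu_k)|=s>c$. Pass to a subsequence and replace $F$ by $-F$ if needed, so that $F(\mu_k)\to s$. For every $x \in B_{\ell_\infty}$, $\limsup_k|\mu_k(x)|\le c$ remains true along all further subsequences. Fix $\varepsilon>0$. We shall find $x\in B_{\ell_\infty}$ with $\limsup_k\mu_k(x)\ge s-9\varepsilon$.

**Step 1: splitting.** The aim is to write $\mu_k$ as a weakly convergent part plus a part carried by disjoint compact sets, and to bound the second part from below. Since $s>0$, not all $\mu_k$ vanish. Let $\mu$ be the probability measure that is a multiple of $\sum_k2^{-k}|\mu_k|$, and write $\mu_k=g_k\mu$ with $(g_k)$ bounded in $L_1(\mu)$. By the splitting lemma, after passing to a subsequence there are disjoint Borel sets $A_k$ such that $(g_k1_{K\setminus A_k})$ is equi-integrable. By Dunford–Pettis this sequence is relatively weakly compact, so by Eberlein–Šmulian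 we may assume that it converges weakly in $L_1(\mu)$ to some $g$. Put
$$\nu_k=g_k1_{K\setminus A_k}\mu,\qquad\nu=g\mu,\qquad\lambda_k=g_k1_{A_k}\mu,\qquad\text{so } \mu_k=\nu_k+\lambda_k .$$
The map $f\mapsto f\mu$ is a bounded operator $L_1(\mu)\to M(K)$, so $\nu_k\to\nu$ weakly in $M(K)$. Hence $F(\lambda_k)=F(\mu_k)-F(\nu_k)\to s-F(\nu)$, and since $\|F\|\le1$,
$$\liminf_k\|\lambda_k\|\ge s-F(\nu)\ge s-\|\nu\|.$$
Let $R=\sup_k\|\lambda_k\|$. Since the $A_k$ are disjoint, $\sum_k|\nu|(A_k)\le\|\nu\|$, so $|\nu|(A_k)\to0$. Passing to a subsequence, we have for all $k$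
$$\|\lambda_k\|\ge s-\|\nu\|-\varepsilon,\qquad|\nu|(A_k)<\varepsilon2^{-k}.$$
As $\lambda_k$ is concentrated on $A_k$ and regular, there is a compact $C_k\subset A_k$ with $|\lambda_k|(K\setminus C_k)<\varepsilon$.

**Step 2: disjoint clopen carriers.** The aim is to replace the compact sets $C_k$, for a subsequence, by disjoint *clopen* sets, because only clopen sets can be described inside $\mathbb N$. We construct infinite sets $\mathbb N=M_0\supset M_1\supset\cdots$, indices $n_1<n_2<\cdots$ with $n_j\in M_{j-1}$, and disjoint clopen sets $U_j$ such that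

1. $|\nu|(U_j)<\varepsilon2^{-j}$;
2. every $k\in M_j$ satisfies $k>n_j$ and $|\lambda_k|(U_j)\le\varepsilon2^{-j}$;
3. $C_{n_j}\setminus(U_1\cup\dots\cup U_{j-1})\subset U_j$.

Suppose that we are at stage $j$, and let $D=U_1\cup\dots\cup U_{j-1}$, a clopen set. Pick an integer $p\ge\max(1,2^jR/\varepsilon)$ and distinct $k_1,\dots,k_p\in M_{j-1}$. All elements of $M_{j-1}$ are $\ge j$ (they exceed $n_{j-1}\ge j-1$ if $j\ge2$), so $|\nu|(C_{k_i})\le|\nu|(A_{k_i})<\varepsilon2^{-j}$. The sets $C_{k_i}\setminus D$ are compact and pairwise disjoint. They have pairwise disjoint open neighborhoods, which by regularity of $\nu$ can be taken inside $K\setminus D$ and of $|\nu|$-measure less than $\varepsilon2^{-j}$. Covering each compact set by finitely many clopen subsets of its neighborhood, we get disjoint clopen $W_i\subset K\setminus D$ with $C_{k_i}\setminus D\subset W_i$ and $|\nu|(W_i)<\varepsilon2^{-j}$.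

For each $k\in M_{j-1}$ we have $\sum_{i=1}^p|\lambda_k|(W_i)\le R$, so some $i$ satisfies $|\lambda_k|(W_i)\le R/p\le\varepsilon2^{-j}$. By the pigeonhole principle one and the same $i$ works for infinitely many $k\in M_{j-1}$. With this $i$, put $n_j=k_i$ and $U_j=W_i$, and let $M_j$ be the set of those $k$ that exceed $n_j$. Conditions 1–3 hold.

Now fix $j$. For $l<j$ we have $n_j\in M_{j-1}\subset M_l$, so $|\lambda_{n_j}|(U_l)\le\varepsilon2^{-l}$. By condition 3, $K\setminus U_j\subset(K\setminus C_{n_j})\cup\bigcup_{l<j}U_l$. Therefore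
$$|\lambda_{n_j}|(K\setminus U_j)\le|\lambda_{n_j}|(K\setminus C_{n_j})+\sum_{l<j}|\lambda_{n_j}|(U_l)<2\varepsilon.\tag{3}$$

**Step 3: a thin set $J$.** The aim is to make the limit points of the union of the $U_j$ negligible. Write $U_j=[E_j]$; the sets $E_j\subset\mathbb N$ are disjoint. For $J\subset\mathbb N$ let
$$E_J=\bigcup_{j\in J}E_j,\qquad R_J=[E_J]\setminus\bigcup_{j\in J}U_j .$$
If $J\cap J'$ is finite, then $E_J\cap E_{J'}=\bigcup_{j\in J\cap J'}E_j$ is a finite union, so $[E_J]\cap[E_{J'}]=[E_J\cap E_{J'}]=\bigcup_{j\in J\cap J'}U_j$, and hence $R_J\cap R_{J'}=\emptyset$. There is an uncountable almost disjoint family of infinite subsets of $\mathbb N$: identify $\mathbb N$ with $\mathbb Q$ and choose, for each real number, a sequence of distinct rationals converging to it. The corresponding closed sets $R_J$ are disjoint, so at most countably many have positive $\mu$-measure. Fix an infinite $J$ with $\mu(R_J)=0$. Since $\nu\ll\mu$, also $|\nu|(R_J)=0$.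

**Step 4: gluing.** The aim is one $x$ that nearly norms $\nu$ and infinitely many $\lambda_{n_j}$ together. Choose $x_0,y_j\in B_{\ell_\infty}$ with $\nu(x_0)\ge\|\nu\|-\varepsilon$ and $\lambda_{n_j}(y_j)\ge\|\lambda_{n_j}\|-\varepsilon$. Let $x=y_j$ on $E_j$ for $j\in J$, and $x=x_0$ on $\mathbb N\setminus E_J$. Then $x\in B_{\ell_\infty}$. As functions on $K$, $x=y_j$ on $U_j$ for $j\in J$, and $x=x_0$ on $K\setminus[E_J]$. Nothing is known about $x$ on $R_J$ except $|x|\le1$, but $R_J$ is $\nu$-null. Hence
$$\nu(x)\ge\nu(x_0)-2\sum_{j\in J}|\nu|(U_j)\ge\|\nu\|-3\varepsilon,$$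
and for $j\in J$, by (3),
$$\lambda_{n_j}(x)\ge\lambda_{n_j}(y_j)-2|\lambda_{n_j}|(K\setminus U_j)\ge\|\lambda_{n_j}\|-5\varepsilon\ge s-\|\nu\|-6\varepsilon .$$
Since $\nu_{n_j}(x)\to\nu(x)$, adding gives $\limsup_k\mu_k(x)\ge s-9\varepsilon$, so $c\ge s-9\varepsilon$. As $\varepsilon>0$ was arbitrary, $c\ge s$, a contradiction. The other inequality in (2) is trivial. $\square$

## 6. A unit ball built from labeled points

Let $Z\ne\{0\}$ satisfy (G); for Theorem 1 we take $Z=\ell_\infty$. We want a ball generated by points that every $w^*$-dense set approximates in norm. Points of $B_Z$ need not have this property, as Section 4 showed. So we attach to each $u\in B_Z$ a label $e_i$, a basis vector of a Hilbert space. The coordinate functional of $e_i$ will single out the labeled point $(u,e_i)$. Each $u$ gets infinitely many labels, so that averaging the points $(u,e_{(u,n)})$ over $n$ recovers $(u,0)$.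

The labeled points alone do not generate a ball: the $H$-coordinates of elements of their closed convex hull lie in the unit ball of $\ell_1(\Gamma)$, which is closed in $\ell_2(\Gamma)$ and contains no multiple of $B_{\ell_2(\Gamma)}$. We must add points $(0,\frac12h)$ in the Hilbert direction, and these must be singled out as well. The natural functional for $(0,\frac12h)$, $\|h\|_2=1$, is $(0,h)$, whose value there is $\frac12$. At a labeled point its value is $\pm h_i$, so we admit only those $h$ with $\|h\|_\infty<\frac12$.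

**Construction.** Let $\Gamma=B_Z\times\mathbb N$, $H=\ell_2(\Gamma)$ with basis $(e_i)_{i\in\Gamma}$, and $u_i=u$ for $i=(u,n)$. In $Z\oplus H$ put
$$W_0=\{\pm(u_i,e_i):i\in\Gamma\},\quad S=\{h\in H:\|h\|_2=1,\ \|h\|_\infty<\tfrac12\},\quad V_0=\{(0,\tfrac12h):h\in S\},$$
$$P=W_0\cup V_0,\qquad B=\overline{\mathrm{conv}}\,P .$$

**$B$ is the closed unit ball of an equivalent norm.** Clearly $B$ is bounded, closed, convex and symmetric. It remains to see that it contains a neighborhood of $0$.

First, $B_Z\times\{0\}\subset B$. For $u\in B_Z$,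
$$\frac1N\sum_{n\le N}(u,e_{(u,n)})=\Big(u,\frac1N\sum_{n\le N}e_{(u,n)}\Big)\longrightarrow(u,0),$$
because the second coordinate has norm $N^{-1/2}$.

Second, $\overline{\mathrm{conv}}\,S\supset\frac14B_H$. By Hahn–Banach it suffices to find, for each $h^*\in H$ with $\|h^*\|_2=1$, an element of $S$ whose inner product with $h^*$ is at least $\frac14$. Put $h_i=\mathrm{sgn}(h^*_i)\min(|h^*_i|,\frac14)$. Then $\|h\|_2\le1$, $\|h\|_\infty\le\frac14$, and since $\min(t,\frac14)\ge\frac t4$ for $t\in[0,1]$,
$$\langle h,h^*\rangle\ge\tfrac14\sum_i|h_i^*|^2=\tfrac14 .$$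
The support of $h^*$ is countable and $\Gamma$ is uncountable, so there are infinitely many coordinates where $h^*$, and hence $h$, vanishes. Let $r=\sqrt{1-\|h\|_2^2}$ and let $v$ take the value $r/\sqrt m$ on $m$ of these coordinates, with $m>4$, and $0$ elsewhere. Then $\|v\|_\infty<\frac12$, $\|h+v\|_2=1$ and $\langle h+v,h^*\rangle=\langle h,h^*\rangle\ge\frac14$. So $h+v\in S$ is as required.

Consequently $(0,\frac18h)\in B$ whenever $\|h\|_2\le1$. Forming convex combinations,
$$B\supset\{(u,h):\|u\|+8\|h\|_2\le1\}.$$

Let $|||\cdot|||$ be the norm with unit ball $B$ and $X=(Z\oplus H,|||\cdot|||)$; we use the same symbol for its bidual norm. Then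
$$|||(0,g)|||\le8\|g\|_2\qquad(g\in H).\tag{4}$$
As vector spaces $X^*=Z^*\oplus H$ and $X^{**}=Z^{**}\oplus H$, with $(G,h)$ acting on $(\mu,h')$ by $G(\mu)+\langle h,h'\rangle$. The $w^*$-topology of $X^{**}$ is the product of the $w^*$-topology of $Z^{**}$ and the weak topology of $H$.

**Lemma 5.** If $D\subset B_{X^{**}}$ is $w^*$-dense in $B_{X^{**}}$, then $P$ lies in the norm closure of $D$.

*Proof.*

**Step 1: reduction to an estimate on $\mathrm{conv}\,P$.** It suffices to find, for each $p\in P$, a functional $\varphi\in X^*$ and a continuous $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=0$ such that $\varphi\le\varphi(p)$ on $B$ and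
$$|||x-p|||\le\omega(\varphi(p)-\varphi(x))\qquad(x\in\mathrm{conv}\,P).\tag{5}$$
Indeed, let $F\in B_{X^{**}}$. By Goldstine, and since $\mathrm{conv}\,P$ is norm dense in $B$, some net $(x_\alpha)$ in $\mathrm{conv}\,P$ converges $w^*$ to $F$. Since the bidual norm is $w^*$-lower semicontinuous and $\omega$ is continuous,
$$|||F-p|||\le\liminf_\alpha|||x_\alpha-p|||\le\lim_\alpha\omega(\varphi(p)-\varphi(x_\alpha))=\omega(\varphi(p)-F(\varphi)).$$
As $p\in B_{X^{**}}$ and $D$ is $w^*$-dense, there are $F_m\in D$ with $F_m(\varphi)\to\varphi(p)$. Then $|||F_m-p|||\to0$.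

**Step 2: $p=(u_i,e_i)$.** The coordinate functional does the job. (For $-p$ replace $\varphi$ by $-\varphi$, since $P=-P$.) Let $\varphi=(0,e_i)$, so $\varphi(p)=1$. On the rest of $P$, $\varphi$ is $0$ at $\pm(u_j,e_j)$ for $j\ne i$, $-1$ at $-p$, and $\frac12h_i<\frac14$ at $(0,\frac12h)\in V_0$. So $\varphi\le1$ on $B$. Each $x\in\mathrm{conv}\,P$ can be written $x=\lambda p+(1-\lambda)y$ with $\lambda\in[0,1]$ and $y\in\mathrm{conv}(P\setminus\{p\})$, so $y\in B$ and $\varphi(y)\le\frac14$. Then $1-\varphi(x)=(1-\lambda)(1-\varphi(y))\ge\frac34(1-\lambda)$, and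
$$|||x-p|||=(1-\lambda)|||y-p|||\le2(1-\lambda)\le\tfrac83(1-\varphi(x)).$$

**Step 3: $p=(0,\frac12h)$ with $h\in S$.** Here we combine the gap between $\|h\|_\infty$ and $\frac12$ with the geometry of Hilbert space. Let $\theta=\|h\|_\infty<\frac12$ and $\varphi=(0,h)$, so $\varphi(p)=\frac12$. On $W_0$ the values are $\pm h_i\le\theta$. On $V_0$ they are $\frac12\langle h,h'\rangle\le\frac12$. So $\varphi\le\frac12$ on $B$. For $x\in\mathrm{conv}\,P$ write $x=\lambda w+(1-\lambda)(0,v)$ with $w\in\mathrm{conv}\,W_0$ and $v\in\frac12\mathrm{conv}\,S$. With $\eta=\frac12-\varphi(x)$,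
$$\eta\ge\lambda(\tfrac12-\theta)+(1-\lambda)(\tfrac12-\langle h,v\rangle).$$
Both terms are nonnegative, since $\langle h,v\rangle\le\|v\|_2\le\frac12$. So each is at most $\eta$. Moreover
$$\|v-\tfrac12h\|_2^2=\|v\|_2^2-\langle h,v\rangle+\tfrac14\le\tfrac12-\langle h,v\rangle .$$
Using (4) and $1-\lambda\le\sqrt{1-\lambda}$, we get
$$|||x-p|||\le2\lambda+8(1-\lambda)\|v-\tfrac12h\|_2\le\frac{2\eta}{\frac12-\theta}+8\sqrt{(1-\lambda)(\tfrac12-\langle h,v\rangle)}\le\frac{2\eta}{\frac12-\theta}+8\sqrt\eta .$$
This is (5). $\square$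

## 7. The new norm keeps (G)

Condition (G) concerns the points of $B_{X^{**}}$ outside $X$. We must therefore know what the bidual ball looks like. The description below says that the new points come only from $Z^{**}$, and that norm is not wasted: the $\ell_1$-mass of the labeled part and the norm of the new part add up to at most $1$.

**Lemma 6.** $X$ satisfies (G).

*Proof.*

**Step 1: decomposing $B_{X^{**}}$.** The aim is to treat labeled and Hilbert points separately. Let $\widetilde W=\overline{\mathrm{conv}\,W_0}^{w^*}$ and $\widetilde V=\overline{\mathrm{conv}\,V_0}^{w^*}$ in $X^{**}$. The set $\{0\}\times\frac12\overline{\mathrm{conv}}\,S$ is $w^*$-compact, since $\overline{\mathrm{conv}}\,S$ is bounded, closed and convex in the reflexive space $H$, hence weakly compact. So $\widetilde V=\{0\}\times\frac12\overline{\mathrm{conv}}\,S\subset B_X$. The set $\mathrm{conv}(\widetilde W\cup\widetilde V)\subset B_{X^{**}}$ is $w^*$-compact and contains $\mathrm{conv}\,P$, which is $w^*$-dense in $B_{X^{**}}$. Hence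
$$B_{X^{**}}=\mathrm{conv}(\widetilde W\cup\widetilde V).$$

**Step 2: the points of $\widetilde W$.** We claim that every $F\in\widetilde W$ has the form
$$F=\sum_ia_i(u_i,e_i)+(G,0),\qquad a\in\ell_1(\Gamma),\ G\in Z^{**},\ \|a\|_1+\|G\|\le1.\tag{6}$$
Let $F=w^*\text{-}\lim F_\alpha$ with $F_\alpha=\sum_ia_i^\alpha(u_i,e_i)$, where $a^\alpha$ is finitely supported and $\|a^\alpha\|_1\le1$. Passing to a subnet, $a^\alpha\to a$ weak* in $\ell_1(\Gamma)=c_0(\Gamma)^*$. Let $b^\alpha=a^\alpha-a$, which tends to $0$ coordinatewise. Given $\varepsilon>0$, choose a finite $A\subset\Gamma$ with $\sum_{i\notin A}|a_i|<\varepsilon$. Then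
$$\|b^\alpha\|_1\le\sum_{i\in A}|b_i^\alpha|+\sum_{i\notin A}|a_i^\alpha|+\varepsilon\le\sum_{i\in A}|b_i^\alpha|+1-\sum_{i\in A}|a_i^\alpha|+\varepsilon .$$
Since $A$ is finite, $\limsup_\alpha\|b^\alpha\|_1\le1-\sum_{i\in A}|a_i|+\varepsilon\le1-\|a\|_1+2\varepsilon$. As $\varepsilon$ was arbitrary,
$$\limsup_\alpha\|b^\alpha\|_1\le1-\|a\|_1 .$$
Now look at $F_\alpha-\sum_ia_i(u_i,e_i)=\big(\sum_ib_i^\alpha u_i,\ \sum_ib_i^\alpha e_i\big)$; the series over $a$ converges absolutely. The vectors $\sum_ib_i^\alpha e_i$ are bounded in $H$ (by $\|b^\alpha\|_1\le2$) and tend to $0$ coordinatewise, so they are weakly null. The vectors $\sum_ib_i^\alpha u_i\in Z$ have norm at most $\|b^\alpha\|_1$, and they converge $w^*$ in $Z^{**}$ because $F_\alpha$ converges. Their limit $G$ satisfies $\|G\|\le\limsup_\alpha\|b^\alpha\|_1\le1-\|a\|_1$. This proves (6).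

**Step 3: the seminorm estimate.** Let $f_k=(\mu_k,h_k)$ be bounded in $X^*$, $p=p_{(f_k)}$ and $c=\sup_{B_X}p$. We show $p\le c$ on $B_{X^{**}}$. Since $B_Z\times\{0\}\subset B_X$, we have $\limsup_k|\mu_k(z)|\le c$ for $z\in B_Z$. By (G) for $Z$, $p(G,0)=\limsup_k|G(\mu_k)|\le c\|G\|$ for all $G\in Z^{**}$. Also $\sum_ia_i(u_i,e_i)\in\|a\|_1B_X$, so $p$ of this element is at most $c\|a\|_1$. For $F$ as in (6),
$$p(F)\le c\|a\|_1+c\|G\|\le c .$$
So $p\le c$ on $\widetilde W$. On $\widetilde V\subset B_X$ we have $p\le c$ by definition of $c$. As $p$ is a seminorm, $p\le c$ on $\mathrm{conv}(\widetilde W\cup\widetilde V)=B_{X^{**}}$. $\square$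

## 8. Proof of Theorem 1

**Step 1: $X^*$ has (I).** This holds for every $Z\neq\{0\}$ with (G). We verify (1) with $Y=X^*$. Let $(f_k)\subset X^*$ be bounded, $c\ge0$, and suppose that $D=D((f_k),c)$ is $w^*$-dense in $B_{X^{**}}$. By Lemma 5 and since $D$ is norm closed, $P\subset D$. Since $D$ is convex and norm closed, $B_X=\overline{\mathrm{conv}}\,P\subset D$, i.e. $\limsup_k|f_k(x)|\le c$ for all $x\in B_X$. By Lemma 6, $\limsup_k|F(f_k)|\le c$ for all $F\in B_{X^{**}}$, i.e. $D=B_{X^{**}}$. By Proposition 2, $X^*$ has (I).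

**Step 2: nonreflexivity.** Take $Z=\ell_\infty$, which is allowed by Lemma 4. Then $X$ is isomorphic to $\ell_\infty\oplus\ell_2(\Gamma)$ with $\Gamma=B_{\ell_\infty}\times\mathbb N$, and it contains an isomorphic copy of $\ell_\infty$. So $X$ is not reflexive, and neither is $X^*$. This proves Theorem 1. $\blacksquare$

## 9. Norm-one projections, and renormings that destroy (I)

*Proof of Theorem 3(b).*

**Step 1: from (G) to a projection.** Let $Z\ne\{0\}$ satisfy (G), and let $X=Z\oplus H$ be the space of Section 6. By Step 1 of Section 8, $X^*$ has (I). The projection $\pi(u,h)=(u,0)$ maps $P$ into $B_Z\times\{0\}$, which is closed and convex. So $\pi(B)\subset B_Z\times\{0\}\subset B$, and $\|\pi\|=1$. If $(u,0)\in B$, then $(u,0)=\pi(u,0)\in B_Z\times\{0\}$. Hence $B\cap(Z\times\{0\})=B_Z\times\{0\}$, so the range $Z\times\{0\}$ is isometric to $Z$. The kernel $\{0\}\times H$ is isomorphic to a Hilbert space.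

**Step 2: from a projection to (G).** Let $X^*$ have (I), and let $Z$ be isometric to the range of a norm-one projection on $X$. Composing the projection with the isometry, we get $Q:X\to Z$ with $Q(B_X)=B_Z$: the inclusion $\subset$ holds because $\|Q\|=1$, and equality holds because the projection fixes its range. By (a), $X$ satisfies (G). For $g\in Z^*$, $\|Q^*g\|=\sup_{x\in B_X}|g(Qx)|=\|g\|$, so $Q^*$ is an isometric embedding. Given $G\in B_{Z^{**}}$, the functional $Q^*g\mapsto G(g)$ on $Q^*(Z^*)$ has norm at most $1$. A Hahn–Banach extension $F\in B_{X^{**}}$ satisfies $Q^{**}F=G$. Thus $Q^{**}(B_{X^{**}})=B_{Z^{**}}$, and for bounded $(g_k)\subset Z^*$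
$$\sup_{B_Z}p_{(g_k)}=\sup_{x\in B_X}\limsup_k|(Q^*g_k)(x)|=\sup_{F\in B_{X^{**}}}\limsup_k|F(Q^*g_k)|=\sup_{B_{Z^{**}}}p_{(g_k)} .$$
The middle equality is (G) for $X$ applied to $(Q^*g_k)$, and the last one uses $F(Q^*g_k)=(Q^{**}F)(g_k)$. So $Z$ satisfies (G). $\square$

*Proof of Theorem 3(c).*

**Step 1: reflexive spaces.** Let $X$ be reflexive, with any equivalent norm. On $X^{**}$ the weak* and weak topologies coincide. The set $D((f_k),c)$ is convex and norm closed, hence weakly closed, hence $w^*$-closed. If it is $w^*$-dense in $B_{X^{**}}$, it equals $B_{X^{**}}$. So (1) holds and $X^*$ has (I).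

**Step 2: a bad functional on a separable subspace.** Let $X$ be nonreflexive. We look for a sequence that is $w^*$-null on a subspace but is not weakly null. By Eberlein–Šmulian some sequence in $B_X$ has no weakly convergent subsequence. Its closed linear span $Z$ is a separable nonreflexive closed subspace. Take $F\in Z^{**}\setminus Z$ with $\|F\|=1$. By the Banach–Dieudonné theorem, a functional on $Z^*$ that is $w^*$-continuous on $B_{Z^*}$ belongs to $Z$. So $F$ is not $w^*$-continuous on $B_{Z^*}$. Since $B_{Z^*}$ is $w^*$-metrizable, there are $g_n\to g$ weak* in $B_{Z^*}$ and $\eta>0$ with $|F(g_n-g)|\ge\eta$ for all $n$.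

**Step 3: a norm for which (G) fails.** The idea is a ball that is thin except along $Z$. Let $f_n\in X^*$ extend $g_n-g$ with $\|f_n\|\le2$, let $0<\delta<\min(1,\eta/2)$, and put
$$B'=\overline{\mathrm{conv}}(\delta B_X\cup B_Z).$$
Since $\delta B_X\subset B'\subset B_X$, this is the closed unit ball of an equivalent norm on $X$. Let $p=p_{(f_n)}$. On $\delta B_X$ we have $p\le2\delta$. On $B_Z$ we have $p=0$, because $f_n(z)=(g_n-g)(z)\to0$. As $p$ is a continuous seminorm, $p\le2\delta<\eta$ on $B'$. View $F$ as the element $f\mapsto F(f|_Z)$ of $Z^{\perp\perp}\subset X^{**}$. By Goldstine in $Z$, $F\in\overline{B_Z}^{w^*}\subset B'^{\circ\circ}$. But $p(F)=\limsup_n|F(g_n-g)|\ge\eta$. So (G) fails for the norm with unit ball $B'$, and by (a) the corresponding dual norm on $X^*$ fails (I). $\blacksquare$
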